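# Heyting relation algebras have an undecidable equational theory

## Theorem 1 and the algebras it speaks about

**Theorem 1.** The equational theory of HRA, the variety of Heyting relation algebras, is undecidable: no algorithm takes an equation $s=t$ in the signature $(\wedge,\vee,\to,\top,\perp,\cdot,1,\backslash,/,0)$ and decides whether $s=t$ holds in every Heyting relation algebra.

This refutes the conjecture, posed in "Algebras Of Weakening Relations And Partially Ordered Groupoid Semantics", https://math.chapman.edu/~jipsen/talks/Johannesburg2017/JipsenUJtalk20170123.pdf, that HRA has a decidable equational theory. Later sections sharpen the theorem: Theorem 4 gives refutations in algebras of binary relations, Theorem 5 treats the commutative case with finite refuting algebras, and Corollary 6 collects the consequences. First we unpack the statement.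

**Definition (residuated lattice).** An algebra $(A,\wedge,\vee,\cdot,1,\backslash,/)$ where $(A,\wedge,\vee)$ is a lattice, $(A,\cdot,1)$ is a monoid, and for all $x,y,z$
$$xy\le z\iff y\le x\backslash z\iff x\le z/y .$$

**Definition (involutive, cyclic).** Given a constant $0$ in a residuated lattice, put ${\sim}x=x\backslash 0$ and $-x=0/x$. The constant is *involutive* if ${\sim}{-}x=x=-{\sim}x$ for all $x$, and the algebra is *cyclic* if ${\sim}x=-x$ for all $x$.

**Definition (Heyting relation algebra).** A bounded cyclic involutive residuated lattice, with bounds $\perp\le x\le\top$ named by constants, and with one more operation $\to$ satisfying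
$$x\wedge y\le z\iff y\le x\to z .$$

So there are two residuated operations on one lattice, $\cdot$ and $\wedge$, and two negations: the linear one, ${\sim}x=x\backslash 0=0/x$, and the Heyting one, $\neg x:=x\to\perp$. An inequality $s\le t$ abbreviates the equation $s\wedge t=s$.

Two background facts place the theorem. The variety of (cyclic) involutive residuated lattices has a decidable equational theory. The variety of relation algebras in its usual signature, with Boolean complement and converse, does not. Neither settles the question. Every equation valid in HRA is valid in the smaller class of those HRAs that consist of binary relations, but a subset of an undecidable set of equations may well be decidable. One has to produce undecidability with equations that are valid, when they are valid, over lattices that need not be Boolean.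

We use the following facts, valid in every HRA.

* The lattice is distributive. Let $d=(x\wedge y)\vee(x\wedge z)$. Then $y\le x\to d$ and $z\le x\to d$, so $y\vee z\le x\to d$, that is, $x\wedge(y\vee z)\le d$. The reverse inequality holds in every lattice.
* $x\wedge(x\to y)\le y$, and in particular $x\wedge\neg x=\perp$. Also $x\to y=\top$ whenever $x\le y$.
* Multiplication preserves order and finite joins in each argument. If $x\le y$, then $x\le y\le a\backslash(ay)$, so $ax\le ay$. From $y,z\le a\backslash(ay\vee az)$ we get $a(y\vee z)\le ay\vee az$, and the converse follows from order preservation. The other argument is symmetric.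
* $x\perp=\perp=\perp x$, because $\perp\le x\backslash\perp$ and $\perp\le\perp/x$.
* ${\sim}$ is a dual lattice automorphism. If $x\le y$, then $x\cdot{\sim}y\le y\cdot(y\backslash 0)\le 0$, so ${\sim}y\le{\sim}x$; and ${\sim}{\sim}x=x$ by cyclicity and involutivity. So ${\sim}$ is an order-reversing bijection that is its own inverse. Hence ${\sim}(x\wedge y)={\sim}x\vee{\sim}y$, ${\sim}\perp=\top$ and ${\sim}\top=\perp$.

## Three examples computed by hand

**Product equal to meet.** Suppose $\cdot$ is $\wedge$, with $1=\top$. Since $1\backslash 0=0$ in any residuated lattice, $0={\sim}1={\sim}\top=\perp$. So ${\sim}x=x\to\perp=\neg x$, and involutivity says $\neg\neg x=x$: the algebra is a Boolean algebra. Conversely every Boolean algebra becomes an HRA in this way. Over these algebras alone the question is easy, since the equational theory of Boolean algebras is decided by truth tables.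

**The three-element chain.** Let $C_3=\{\perp<m<\top\}$, $1=\top$, $0=\perp$, with $\top$ the unit, $\perp$ absorbing and $m\cdot m=\perp$. Multiplication is associative: a factor $\top$ can be dropped, and any product of three factors from $\{\perp,m\}$ is $\perp$. It preserves order and $\perp$, so on this finite chain the residuals exist. Here
$${\sim}\perp=\top,\quad {\sim}m=m,\quad {\sim}\top=\perp;\qquad \neg\perp=\top,\quad\neg m=\perp,\quad\neg\top=\perp .$$
The first three values show that the algebra is involutive (and it is commutative, hence cyclic), so $C_3$ is an HRA. The two negations differ at $m$, and $m\vee\neg m=m\ne\top$.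

**Subsets of a group.** Let $G$ be a group with identity $e$. Let $P(G)$ be its powerset with $\cap$, $\cup$, Boolean implication, $\top=G$, $\perp=\emptyset$, and
$$XY=\{xy:x\in X,\,y\in Y\},\quad 1=\{e\},\quad X\backslash Y=\{g:Xg\subseteq Y\},\quad Y/X=\{g:gX\subseteq Y\},\quad 0=G\setminus\{e\}.$$
The product is associative with unit $\{e\}$. For residuation, $XZ\subseteq Y$ says that $Xg\subseteq Y$ for each $g\in Z$, i.e. $Z\subseteq X\backslash Y$; symmetrically for $/$. Moreover
$$X\backslash 0=\{g:e\notin Xg\}=\{g:g^{-1}\notin X\}=\{g:e\notin gX\}=0/X ,$$
and applying $X\mapsto\{g:g^{-1}\notin X\}$ twice gives $X$ back. So $P(G)$ is an HRA.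

## Word problems give implications; an equation needs more

Here is the natural plan. Take a group $G$ with undecidable word problem and list its relations as inequalities $u_i\le v_i$ between products of variables. If a word $w$ can be turned into the empty word $1$ by replacing some $u_i$ by $v_i$ repeatedly, then the implication
$$\bigwedge_i\ (u_i\le v_i)\quad\Longrightarrow\quad w\le 1$$
holds in every HRA, because multiplication preserves order. If $w\ne1$ in $G$, the implication fails in $P(G)$ when each variable is assigned the singleton of its value. So *implications* are undecidable almost for free. The theorem is about *equations*, and the premises must be moved into the conclusion.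

**First attempt: meet with the arrows.** Put $h=\bigwedge_i(u_i\to v_i)$ and try $h\wedge w\le 1$. For a replacement inside a word we need $(u\to v)\wedge aub\le avb$. When product is meet this holds: $h$ simply passes to $u$. But in general $h$ cannot get inside a product. In $P(G)$ with $G=\{e,g\}$ of order two, take $a=u=\{g\}$, $v=\emptyset$, $b=\{e\}$. Then $u\to v=\{e\}$ and $aub=\{e\}$, so the left side is $\{e\}$, while $avb=\emptyset$.

**Second attempt: multiply by residuals.** With $k=1\wedge(u\backslash v)$ we have $uk\le v$, so $k$ can be put into the product as a factor. But a factor is used up. In $C_3$ take $u=\top$, $v=m$; then $k=m$, and $uuk=m\not\le\perp=vv$. One copy of $k$ does not pay for two replacements, and the number of replacements is not known in advance.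

**Third attempt: forbid $\neg h$ in every factor.** Suppose the lattice is Boolean. Put $\beta(h)=\neg(\top\cdot\neg h\cdot\top)$. Since $h\vee\neg h=\top$, every $u$ splits as $(u\wedge h)\vee(u\wedge\neg h)$, so
$$aub=a(u\wedge h)b\vee a(u\wedge\neg h)b\le a(u\wedge h)b\vee\top\cdot\neg h\cdot\top .$$
Meeting with $\beta(h)$ removes the last term and leaves $\beta(h)\wedge aub\le a(u\wedge h)b$. This places $h$ exactly at the factor we want, and it can be repeated at no cost because $\wedge$ is idempotent. In an HRA the argument breaks at the splitting: $h\vee\neg h=\top$ may fail. It breaks for real. In $C_3$ with $h=m$ we get $\beta(m)=\neg(\top\cdot\perp\cdot\top)=\top$, and with $a=u=b=\top$ the desired inequality would say $\top\le\top(\top\wedge m)\top=m$.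

## Repairing the splitting with the involution

The third attempt needs an element that joins with $h$ to $\top$. The arrow supplies an element that *meets* $x$ in $\perp$, and ${\sim}$ turns the lattice upside down. Conjugating one by the other gives what we want:
$$h^{+}:={\sim}\neg{\sim}h,\qquad \Box h:=\neg(\top\cdot h^{+}\cdot\top).$$
In fact $h^{+}$ is the *least* $x$ with $h\vee x=\top$, because
$$h\vee x=\top\iff{\sim}h\wedge{\sim}x=\perp\iff{\sim}x\le\neg{\sim}h\iff h^{+}\le x .$$

In $C_3$: $\perp^{+}=m^{+}=\top$ and $\top^{+}=\perp$, so $\Box\perp=\Box m=\perp$ and $\Box\top=\top$. In $P(G)$: $\neg{\sim}h=\{g:g^{-1}\in h\}$, so $h^{+}={\sim}\neg{\sim}h=G\setminus h$, and $\Box h$ is $G$ if $h=G$ and $\emptyset$ otherwise.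

**Lemma 2.** For all $a,b,u,h$ in an HRA:

(a) $h\vee h^{+}=\top$;

(b) $\Box h\wedge aub\le a(u\wedge h)b$;

(c) if $h=\top$, then $\Box h=\top$.

**Proof of (a): the splitting element exists.** We have ${\sim}h\wedge\neg{\sim}h=\perp$. Applying ${\sim}$ gives $h\vee{\sim}\neg{\sim}h={\sim}\perp=\top$.

**Proof of (b): $h$ reaches any factor.** By (a) and distributivity, $u=(u\wedge h)\vee(u\wedge h^{+})$. Multiplication preserves joins and order, so
$$aub=a(u\wedge h)b\vee a(u\wedge h^{+})b\le a(u\wedge h)b\vee\top h^{+}\top .$$
Meet both sides with $\Box h=\neg(\top h^{+}\top)$ and distribute. Since $\Box h\wedge\top h^{+}\top=\perp$, what remains is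
$$\Box h\wedge aub\le\Box h\wedge a(u\wedge h)b\le a(u\wedge h)b.$$

**Proof of (c): the box costs nothing when $h$ is true.** $\top^{+}={\sim}\neg{\sim}\top={\sim}\neg\perp={\sim}\top=\perp$, hence $\Box\top=\neg(\top\perp\top)=\neg\perp=\top$. This proves Lemma 2.

## A finite rule system inside one inequality

A *word* is a finite product of letters, where a letter is a variable or the constant $0$; the empty word is the constant $1$.

**Definition (rule system).** A rule system $R$ is a finite set of rules $u_i\Rightarrow V_i$, where $u_i$ is a word and $V_i$ is a finite nonempty set of words. If $V_i=\{v\}$ we write $u_i\Rightarrow v$. Put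
$$h_R:=\bigwedge_i\Bigl(u_i\to\bigvee V_i\Bigr).$$

**Definition (derivable words).** For a word $t$, let $D_R(t)$ be the least set of words that contains $t$ and satisfies: whenever $a,b$ are words and $avb\in D_R(t)$ for *all* $v\in V_i$, then $au_ib\in D_R(t)$.

If every $V_i$ is a singleton, then $C\in D_R(t)$ means exactly that $C$ rewrites to $t$ in finitely many steps. A rule with several words on the right is a branching: to get $aub$ into $D_R(t)$ one must succeed on every branch. For instance, with the rules $u\Rightarrow\{v_1,v_2\}$, $v_1\Rightarrow t$ and $v_2c\Rightarrow t$ for distinct variables, $uc$ is not in $D_R(t)$: the branch $v_1c$ never gets to $t$. After adding the rule $v_1c\Rightarrow t$ it is. Branching is needed only for Theorem 5.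

**Lemma 3.** (i) If $C\in D_R(t)$, then $\Box h_R\wedge C\le t$ holds in every HRA.

(ii) If some assignment into an HRA satisfies $u_i\le\bigvee V_i$ for all $i$ and $C\not\le t$, then $\Box h_R\wedge C\le t$ fails in that HRA.

**Proof of (i): derivations become valid inequalities.** Induct on the generation of $D_R(t)$. For $C=t$ the claim is trivial. Let $C=au_ib$, with $\Box h_R\wedge avb\le t$ for all $v\in V_i$. Since $u_i\wedge h_R\le u_i\wedge(u_i\to\bigvee V_i)\le\bigvee V_i$, Lemma 2(b) gives
$$\Box h_R\wedge au_ib\le a(u_i\wedge h_R)b\le a\Bigl(\bigvee V_i\Bigr)b=\bigvee_{v\in V_i}avb .$$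
Meet with $\Box h_R$ once more and distribute:
$$\Box h_R\wedge C\le\bigvee_{v\in V_i}(\Box h_R\wedge avb)\le t .$$

**Proof of (ii): models of the rules become counterexamples.** Under the given assignment each $u_i\to\bigvee V_i$ is $\top$, so $h_R=\top$, and $\Box h_R=\top$ by Lemma 2(c). The inequality evaluates to $C\le t$, which is false. This proves Lemma 3.

## Proof of Theorem 1 from a group with undecidable word problem

**Step 1: write a group as a rule system.** By the Novikov–Boone theorem there is a finitely presented group $G=\langle X\mid\mathcal R\rangle$ with undecidable word problem. For each $x\in X$ take two variables $x,\bar x$, and write each relator as a word in these letters, with $\bar x$ for $x^{-1}$. Let $R$ consist of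
$$x\bar x\Rightarrow1,\quad\bar xx\Rightarrow1,\quad1\Rightarrow x\bar x,\quad1\Rightarrow\bar xx\quad(x\in X);\qquad r\Rightarrow1,\quad1\Rightarrow r\quad(r\in\mathcal R).$$

**Step 2: rewriting to $1$ is the word problem.** Let $M$ be the monoid presented by these relations. In $M$ the class of $\bar x$ is inverse to the class of $x$, so all generators are invertible and $M$ is a group. The relators are trivial in $M$, so $x\mapsto[x]$ extends to a homomorphism $G\to M$. Conversely, $x\mapsto x$, $\bar x\mapsto x^{-1}$ respects all relations and gives a homomorphism $M\to G$. The two are mutually inverse on generators, so $M\cong G$. Two words are equal in $M$ iff they are connected by replacements in either direction. Every rule occurs together with its reverse, so this is the same as rewriting. Hence $w$ represents $1_G$ iff $w$ rewrites to $1$ under $R$.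

**Step 3: the equivalence.** We claim
$$w=1\ \text{in}\ G\iff\mathrm{HRA}\models\ \Box h_R\wedge w\le1. \tag{1}$$

If $w=1$ in $G$, then $w\in D_R(1)$ by Step 2, and Lemma 3(i) gives the right side.

If $w\ne1$ in $G$, work in the HRA $P(G)$. Assign to each letter the singleton of its value in $G$. Every word then gets the singleton of its value, so all rules hold as equalities. But $\{w\}\not\subseteq\{e\}$, so Lemma 3(ii) shows that $\Box h_R\wedge w\le1$ fails in $P(G)$.

**Step 4: conclude.** The map $w\mapsto(\Box h_R\wedge w\le1)$ is computable. A decision procedure for the equational theory of HRA would, by (1), solve the word problem of $G$, which is impossible. This proves Theorem 1.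

For a check by hand, run (1) on the (decidable) group $\langle x\mid xx\rangle$ of order two. The word $xxxx$ rewrites as $xxxx\Rightarrow xx\Rightarrow1$, and two uses of Lemma 2(b) prove $\Box h_R\wedge xxxx\le1$. The word $x$ is refuted in $P(\{e,g\})$ by $x,\bar x\mapsto\{g\}$: all rules hold, and $\{g\}\not\subseteq\{e\}$.

## Counter machines and a pair of inseparable sets

Theorem 1 refutes equations in $P(G)$, which is infinite, since a group with undecidable word problem is infinite. To get refutations in finite algebras, we replace the group by a deterministic machine.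

Let $A=\{n:\varphi_n(n)=0\}$ and $B=\{n:\varphi_n(n)=1\}$, where $\varphi_n$ is the $n$-th partial computable function. Both are r.e. We recall two standard facts.

* $A$ and $B$ are *recursively inseparable*: no decidable $D$ satisfies $A\subseteq D$ and $D\cap B=\emptyset$. Otherwise let $\varphi_m$ be the function with value $1$ on $D$ and $0$ off $D$. If $m\in D$, then $\varphi_m(m)=1$, so $m\in B$; if $m\notin D$, then $\varphi_m(m)=0$, so $m\in A\subseteq D$. Both are contradictions.
* $A$ is $\Sigma^0_1$-complete under many-one reductions. For an r.e. set $W$, the s-m-n theorem gives a computable $f$ such that $\varphi_{f(x)}$ is constantly $0$ if $x\in W$ and nowhere defined otherwise; then $x\in W\iff f(x)\in A$.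

**Definition (two-counter machine).** There is a finite set $Q$ of states, two of them, $q_F\ne q_R$, halting. Each other state $q$ has exactly one instruction, of one of two kinds ($i\in\{1,2\}$):

* "$c_i:=c_i+1$, go to $p$";
* "if $c_i=0$ go to $p$, else $c_i:=c_i-1$ and go to $p'$".

A configuration $(q;k,l)$ records the state and the two counter values.

By Minsky (*Computation: Finite and Infinite Machines*, 1967) there are a two-counter machine $M$ and a computable $c:\mathbb N\to\mathbb N$ such that $M$, started at $(q_0;c(n),0)$, reaches $q_F$ if $n\in A$, reaches $q_R$ if $n\in B$, and runs forever otherwise. Fix $M$ and $c$.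

We shall illustrate both constructions on a toy machine with one instruction: in state $q$, "if $c_1=0$ go to $q_R$, else $c_1:=c_1-1$ and go to $q$". From $(q;1,0)$ it visits $(q;0,0)$ and $(q_R;0,0)$.

## Refutations in algebras of binary relations

Let $\mathrm{Rel}(S)$ be the algebra of all binary relations on $S$, with Boolean operations, composition, $1=\mathrm{id}$,
$$X\backslash Y=\{(y,z):\forall x\,(xXy\Rightarrow xYz)\},\qquad Y/X=\{(x,y):\forall z\,(yXz\Rightarrow xYz)\},\qquad 0=\neg\mathrm{id}.$$
The composite $XZ$ lies in $Y$ iff for each $(y,z)\in Z$ and each $x$ with $xXy$ we have $xYz$, i.e. iff $Z\subseteq X\backslash Y$; the other residual is symmetric. Next, $(y,z)\in X\backslash0$ iff $xXy$ implies $x\ne z$, i.e. iff $(z,y)\notin X$. Likewise $(x,y)\in0/X$ iff $(y,x)\notin X$. So both negations are $X\mapsto\{(y,z):(z,y)\notin X\}$, whose square is the identity, and $\mathrm{Rel}(S)$ is an HRA.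

**Theorem 4.** There is a computable sequence of equations $\varepsilon_n$, in a fixed finite set of variables, such that

1. if $n\in A$, then $\varepsilon_n$ holds in every HRA;
2. if $n\notin A$, then $\varepsilon_n$ fails in $\mathrm{Rel}(S)$ for some countable $S$;
3. if $n\in B$, then $\varepsilon_n$ fails in $\mathrm{Rel}(S)$ for some finite $S$.

**Step 1: code the machine by singleton rules.** The letters are the tape letters $\lambda,\rho,s$ and the elements of $Q$. Code $(q;k,l)$ by the word $\lambda s^kqs^l\rho$. The rules $R$ are:

* for an increment of $c_1$: $q\Rightarrow sp$; of $c_2$: $q\Rightarrow ps$;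
* for a test on $c_1$: $\lambda q\Rightarrow\lambda p$ and $sq\Rightarrow p'$; on $c_2$: $q\rho\Rightarrow p\rho$ and $qs\Rightarrow p'$;
* $sq_F\Rightarrow q_F$ and $q_Fs\Rightarrow q_F$.

Let $w_n=\lambda s^{c(n)}q_0\rho$ and $t=\lambda q_F\rho$, let $F$ be the set of words reachable from $w_n$, and let $\varepsilon_n$ be
$$\Box h_R\wedge w_n\le t .$$
Only $w_n$ depends on $n$, so the sequence is computable and the variables are fixed.

**Step 2: rewriting is the computation.** Each left side contains exactly one state letter, and a code contains exactly one, so a rule applies to a code only at the place of its state letter $q$, and only if it is a rule for $q$. Let $q\ne q_F,q_R$. If $q$ increments, its single rule applies in exactly one way. If $q$ tests $c_1$, the letter to the left of $q$ is $\lambda$ when $k=0$ and $s$ when $k\ge1$, so exactly one of its two rules applies; similarly for $c_2$ on the right. In each case the result is the code of the next configuration. Codes with state $q_R$ admit no step.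

**Step 3: part 1.** If $n\in A$, then $w_n$ rewrites to some $\lambda s^kq_Fs^l\rho$, and then by the last two rules to $t$. So $w_n\in D_R(t)$, and Lemma 3(i) gives $\varepsilon_n$.

**Step 4: the points of the refuting model.** Now let $n\notin A$. By Step 2, $F$ is exactly the set of codes of the visited configurations. None has state $q_F$, so $t\notin F$; and $F$ is finite if $n\in B$. We want relations in which the word $w_n$ can be read along a path from one fixed point to another and $t$ cannot. Every element of $F$ is $xqy$ with $q\in Q$ and $x,y$ tape words. Let $S$ consist of pairwise distinct points $L_u$, for all prefixes $u$ of such $x$, and $R_v$, for all suffixes $v$ of such $y$. Then $S$ is countable, and finite if $F$ is. Assign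
$$V(a)=\{(L_u,L_{ua}):L_u,L_{ua}\in S\}\cup\{(R_{av},R_v):R_{av},R_v\in S\}\qquad(a\in\{\lambda,s,\rho\}),$$
$$V(q)=\{(L_u,R_v):uqv\in F\}\qquad(q\in Q).$$
On the $L$-side one writes the left context letter by letter; on the $R$-side one consumes the right context; a state letter crosses over exactly when the two contexts fit a word of $F$.

**Step 5: the value of a word with one state letter.** We claim that for tape words $l,r$ and $q\in Q$,
$$V(lqr)=\{(L_u,R_v):ulqrv\in F\}. \tag{2}$$

For $\subseteq$, take a path for $lqr$. The $q$-step starts at an $L$-point. Tape steps go from $L$-points to $L$-points or from $R$-points to $R$-points, so the whole $l$-part stays among $L$-points. There the letter $a$ leads from $L_u$ only to $L_{ua}$. So the $l$-part goes from some $L_u$ to $L_{ul}$. The $q$-step goes to some $R_y$ with $ulqy\in F$. From an $R$-point, the letter $a$ leads only from $R_{av}$ to $R_v$, so the $r$-part goes from $R_y$ to some $R_v$ with $y=rv$. Hence $ulqrv\in F$.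

For $\supseteq$, let $ulqrv\in F$. Then all $L$-points indexed by prefixes of $ul$ and all $R$-points indexed by suffixes of $rv$ are in $S$, so the path $L_u\to\dots\to L_{ul}\to R_{rv}\to\dots\to R_v$ exists.

**Step 6: the rules hold and the conclusion fails.** Every rule has the form $lqr\Rightarrow l'q'r'$ with tape words $l,r,l',r'$ and states $q,q'$. If $ulqrv\in F$, then $ul'q'r'v\in F$, because $F$ is closed under rewriting. By (2), $V(lqr)\subseteq V(l'q'r')$. Finally, by (2) with $u=v$ the empty word $\varepsilon$, $(L_\varepsilon,R_\varepsilon)\in V(w_n)$ since $w_n\in F$, while $(L_\varepsilon,R_\varepsilon)\notin V(t)$ since $t\notin F$. Lemma 3(ii) shows that $\varepsilon_n$ fails in $\mathrm{Rel}(S)$. This proves parts 2 and 3 of Theorem 4.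

**Toy machine.** Start with $\lambda sq\rho$. Then $F=\{\lambda sq\rho,\ \lambda q\rho,\ \lambda q_R\rho\}$ and $S=\{L_\varepsilon,L_\lambda,L_{\lambda s},R_\rho,R_\varepsilon\}$, with
$$V(\lambda)=\{(L_\varepsilon,L_\lambda)\},\quad V(s)=\{(L_\lambda,L_{\lambda s})\},\quad V(\rho)=\{(R_\rho,R_\varepsilon)\},$$
$$V(q)=\{(L_{\lambda s},R_\rho),(L_\lambda,R_\rho)\},\quad V(q_R)=\{(L_\lambda,R_\rho)\},\quad V(q_F)=\emptyset.$$
The rule $sq\Rightarrow q$ holds: $V(sq)=\{(L_\lambda,R_\rho)\}\subseteq V(q)$. The rule $\lambda q\Rightarrow\lambda q_R$ holds: both sides are $\{(L_\varepsilon,R_\rho)\}$. And $V(\lambda sq\rho)=\{(L_\varepsilon,R_\varepsilon)\}$, while $V(\lambda q_F\rho)=\emptyset$.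

## Zero tests by branching: the commutative case

The coding of Theorem 4 is useless when multiplication commutes. The zero test $\lambda q\Rightarrow\lambda p$ works because $\lambda$ stands next to $q$ only if no $s$ lies between them. In a commutative algebra $\lambda s^kq$ and $\lambda qs^k$ have the same value, so in effect the rule applies whatever $k$ is. The remedy is to let the machine *guess* that the counter is zero and to verify the guess on a second branch. This is where rules with $|V_i|=2$ enter.

For $K\ge1$ let $E_K=\{0,\dots,K\}^2$ with componentwise addition, where $x+y$ is defined iff the sum lies in $E_K$, and put $\infty=(K,K)$. Let $\mathrm{Cm}(E_K)$ be the powerset of $E_K$ with Boolean operations and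
$$XY=\{x+y\in E_K:x\in X,\,y\in Y\},\qquad 1=\{(0,0)\},\qquad0=E_K\setminus\{\infty\},$$
$$X\backslash Y=Y/X=\{z:\forall x\in X\,(x+z\in E_K\Rightarrow x+z\in Y)\}.$$
Coordinates are nonnegative, so $(x+y)+z$ and $x+(y+z)$ are both defined iff the total sum lies in $E_K$; hence multiplication is associative, and it is clearly commutative with unit $\{(0,0)\}$. Residuation is immediate from the definition. An element $z$ is in ${\sim}X$ iff no $x\in X$ has $x+z=\infty$, that is, ${\sim}X=\{z:\infty-z\notin X\}$, so ${\sim}{\sim}X=X$. Thus $\mathrm{Cm}(E_K)$ is a finite commutative HRA.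

Here the box is instructive. We have $\neg{\sim}h=\{z:\infty-z\in h\}$, so $h^{+}$ is the complement of $h$. The product $\top h^{+}\top$ consists of all $z$ that lie above, componentwise, some element outside $h$. So $\Box h=\{z:\text{every }y\le z\text{ lies in }h\}$: the box says that $h$ holds at every summand of $z$.

**Theorem 5.** There is a computable sequence of equations $\delta_n$, in a fixed finite set of variables, such that $\delta_n$ holds in every HRA if $n\in A$, and $\delta_n$ fails in the finite commutative HRA $\mathrm{Cm}(E_K)$ for some $K$ if $n\in B$.

**Step 1: the rules.** The variables are $r_1,r_2,z_1,z_2$ and the elements of $Q$. A configuration $(q;k,l)$ is coded by $qr_1^kr_2^l$. With $j=3-i$, the rules are: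

* $xy\Rightarrow yx$ for all variables $x,y$;
* for an increment of $c_i$: $q\Rightarrow pr_i$;
* for a test on $c_i$: $q\Rightarrow\{p,z_i\}$ and $qr_i\Rightarrow p'$;
* $z_ir_j\Rightarrow z_i$ and $z_i\Rightarrow0$, for $i=1,2$;
* $q_Fr_i\Rightarrow q_F$ for $i=1,2$, and $q_F\Rightarrow0$.

The letter $z_i$ can swallow the *other* counter's tokens but not $r_i$, so it can reach $0$ only if counter $i$ was empty. Let $\delta_n$ be
$$\Box h_R\wedge q_0r_1^{c(n)}\le0 .$$

**Step 2: halting in $q_F$ gives validity.** Let $n\in A$. We show by backward induction along the computation that $qr_1^kr_2^l\in D_R(0)$ for every visited $(q;k,l)$. By the first group of rules, in which every ordered pair of variables occurs, membership in $D_R(0)$ of a word in the variables does not depend on the order of its letters.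

* *Last configuration.* $q_Fr_1^kr_2^l$ rewrites to $q_Fr_2^l$, to $q_F$, and to $0$.
* *Increment of $c_i$.* $q\Rightarrow pr_i$ turns $qr_1^kr_2^l$ into the code of the next configuration, up to order.
* *Decrement of $c_i$.* Up to order the word is $qr_i\cdots$, and $qr_i\Rightarrow p'$ gives the code of the next configuration.
* *Successful zero test on $c_i$.* The word is $qr_j^m$. The rule $q\Rightarrow\{p,z_i\}$ requires both $pr_j^m$ and $z_ir_j^m$ to be in $D_R(0)$. The first is, by the induction hypothesis. The second is, because it rewrites to $z_i$ and then to $0$.

So $q_0r_1^{c(n)}\in D_R(0)$, and Lemma 3(i) gives $\delta_n$ in every HRA.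

**Step 3: halting in $q_R$ gives a finite model.** Let $n\in B$. Let $F$ be the set of visited configurations; it is finite and none has state $q_F$. Let $K\ge1$ bound all counter values in $F$, and put $e_1=(1,0)$, $e_2=(0,1)$. In $\mathrm{Cm}(E_K)$ assign
$$V(r_i)=\{e_i\},\qquad V(q)=\{\infty-x:(q;x)\in F\},\qquad V(z_i)=\{\infty-x:x\in E_K,\ x_i\ge1\}.$$
A state thus stands for what is still *missing* to reach $\infty$ when the counter contents are added. All rules hold:

* $xy\Rightarrow yx$: the algebra is commutative.
* $q\Rightarrow pr_i$: if $(q;x)\in F$, then $(p;x+e_i)\in F$, and $\infty-x=(\infty-(x+e_i))+e_i\in V(pr_i)$.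
* $q\Rightarrow\{p,z_i\}$: let $(q;x)\in F$. If $x_i=0$, then $(p;x)\in F$, so $\infty-x\in V(p)$. If $x_i\ge1$, then $\infty-x\in V(z_i)$.
* $qr_i\Rightarrow p'$: for $(q;x)\in F$, the sum $(\infty-x)+e_i$ is defined iff $x_i\ge1$. Then it equals $\infty-(x-e_i)$, and $(p';x-e_i)\in F$.
* $z_ir_j\Rightarrow z_i$: let $x_i\ge1$. If $(\infty-x)+e_j$ is defined, it equals $\infty-(x-e_j)$, and $x-e_j$ has the same $i$-th coordinate as $x$, because $j\ne i$.
* $z_i\Rightarrow0$: $\infty=\infty-x$ only for $x=(0,0)$, so $\infty\notin V(z_i)$.
* $q_Fr_i\Rightarrow q_F$ and $q_F\Rightarrow0$: $V(q_F)=\emptyset$.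

**Step 4: the conclusion fails.** We have $V(r_1^{c(n)})=\{(c(n),0)\}$, and $(q_0;c(n),0)\in F$. So $\infty=(\infty-(c(n),0))+(c(n),0)\in V(q_0r_1^{c(n)})$, while $\infty\notin0$. Lemma 3(ii) shows that $\delta_n$ fails in $\mathrm{Cm}(E_K)$. This proves Theorem 5.

**Toy machine.** Start with $(q;1,0)$ and take $K=1$. Then $V(q)=\{(0,1),(1,1)\}$, $V(q_R)=\{(1,1)\}$, $V(q_F)=\emptyset$, $V(z_1)=\{(0,0),(0,1)\}$. The test rules hold: $V(q)\subseteq V(q_R)\cup V(z_1)$, and $V(qr_1)=\{(1,1)\}\subseteq V(q)$. And $\infty=(1,1)\in V(qr_1)$, so $qr_1\not\le0$.

## Undecidable intervals, completeness, and finite algebras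

Write $\mathrm{Eq}(\mathcal K)$ for the set of equations valid in $\mathcal K$.

**Corollary 6.**

1. Let $\mathcal K$ be a class of HRAs whose generated variety contains all $\mathrm{Rel}(k)$, $k<\omega$, or contains all $\mathrm{Cm}(E_K)$, $K\ge1$. Then $\mathrm{Eq}(\mathcal K)$ is undecidable. Indeed no decidable set of equations contains $\mathrm{Eq}(\mathrm{HRA})$ and is contained in $\mathrm{Eq}(\{\mathrm{Rel}(k):k<\omega\})$, or in $\mathrm{Eq}(\{\mathrm{Cm}(E_K):K\ge1\})$. This covers HRA, commutative HRAs, finite HRAs, finite commutative HRAs, HRAs with Boolean lattice reduct, the class of all $\mathrm{Rel}(S)$, and $\{\mathrm{Rel}(k):k<\omega\}$.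
2. $\mathrm{Eq}(\mathrm{HRA})$ is $\Sigma^0_1$-complete.
3. The equational theories of finite HRAs and of finite commutative HRAs are not r.e.; in particular they have no recursive axiomatization.
4. Neither HRA nor the variety of commutative HRAs is generated by its finite members.

**Proof of 1: separate $A$ from $B$.** Let $\mathcal T$ be a decidable set of equations with $\mathrm{Eq}(\mathrm{HRA})\subseteq\mathcal T\subseteq\mathrm{Eq}(\{\mathrm{Rel}(k):k<\omega\})$. Then $D=\{n:\varepsilon_n\in\mathcal T\}$ is decidable. If $n\in A$, then $\varepsilon_n\in\mathrm{Eq}(\mathrm{HRA})\subseteq\mathcal T$, so $n\in D$. If $n\in B$, then $\varepsilon_n$ fails in $\mathrm{Rel}(S)$ with $S$ finite, hence in the isomorphic algebra $\mathrm{Rel}(k)$ with $k=|S|$, so $\varepsilon_n\notin\mathcal T$ and $n\notin D$. This contradicts inseparability. With $\delta_n$ and Theorem 5 the same argument treats $\mathrm{Cm}(E_K)$.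

For $\mathcal K$ as stated, $\mathrm{Eq}(\mathrm{HRA})\subseteq\mathrm{Eq}(\mathcal K)$ because $\mathcal K$ consists of HRAs. Also $\mathrm{Eq}(\mathcal K)$ is contained in $\mathrm{Eq}(\{\mathrm{Rel}(k):k<\omega\})$ or in $\mathrm{Eq}(\{\mathrm{Cm}(E_K):K\ge1\})$, because an equation valid in $\mathcal K$ is valid in the variety it generates. So $\mathrm{Eq}(\mathcal K)$ is not decidable. In the list, the two commutative classes contain every $\mathrm{Cm}(E_K)$, and the others contain every $\mathrm{Rel}(k)$.

**Proof of 2: upper and lower bound.** HRA is finitely axiomatized in first-order logic, so its equational theory is r.e. By Theorem 4, parts 1 and 2, $n\in A\iff\varepsilon_n\in\mathrm{Eq}(\mathrm{HRA})$. So the $\Sigma^0_1$-complete set $A$ many-one reduces to $\mathrm{Eq}(\mathrm{HRA})$.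

**Proof of 3: co-r.e. and undecidable.** Enumerate the finite algebras of the signature, check the finitely many axioms, and evaluate the equation. This lists the equations that fail in some finite (commutative) HRA, so both theories are co-r.e. By part 1 both are undecidable, so neither is r.e. A recursive axiomatization would make the theory r.e.

**Proof of 4: compare.** HRA and the variety of commutative HRAs are finitely axiomatized, so their equational theories are r.e. If one of them were generated by its finite members, its theory would be that of its finite members, hence also co-r.e., hence decidable, against part 1. This proves Corollary 6.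

## A pseudocomplement instead of the arrow, and no cyclicity

The proofs used little of $\to$. Consider bounded *distributive* involutive residuated lattices, not necessarily cyclic, expanded only by a pseudocomplement $\neg$, meaning
$$x\wedge y=\perp\iff y\le\neg x .$$
Redefine
$$h^{+}:=-\neg{\sim}h,\qquad\Box h:=\neg(\top h^{+}\top),\qquad h_R:=\bigwedge_i\Bigl(\neg u_i\vee\bigvee V_i\Bigr).$$

*Lemma 2.* From $x\le y$ we get $x\cdot{\sim}y\le y\cdot{\sim}y\le0$ and $-y\cdot x\le-y\cdot y\le0$, so both ${\sim}$ and $-$ reverse order. They are mutually inverse, hence dual lattice automorphisms. So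
$$h\vee h^{+}=-{\sim}h\vee-\neg{\sim}h=-({\sim}h\wedge\neg{\sim}h)=-\perp=\top ,$$
which is (a). The proof of (b) uses only (a), distributivity, the fact that multiplication preserves order and joins, and $x\wedge\neg x=\perp$; all are available. For (c), $\top^{+}=-\neg{\sim}\top=-\neg\perp=-\top=\perp$ and $\Box\top=\neg(\top\perp\top)=\neg\perp=\top$.

*Lemma 3(i).* By distributivity, $u_i\wedge h_R\le u_i\wedge(\neg u_i\vee\bigvee V_i)=u_i\wedge\bigvee V_i\le\bigvee V_i$, and the rest of the proof is unchanged.

*Lemma 3(ii).* The models $P(G)$, $\mathrm{Rel}(S)$ and $\mathrm{Cm}(E_K)$ are Boolean. There $u_i\le\bigvee V_i$ implies $\neg u_i\vee\bigvee V_i=\top$, so $h_R=\top$ and the refutations are unchanged.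

With these changes the proofs above go through with the same models. So neither cyclicity nor the full arrow $\to$ is needed for undecidability.
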